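# Generic approximate controllability of a Stokes fluid coupled with a shell

## 1. Fluid fields, shell forces, and the state space

Throughout, $\Omega\subset\mathbb R^3$ is a bounded domain (connected, open, not necessarily simply connected) whose boundary $\Gamma$ is of class $C^2$, with unit outward normal $n$. We split $\Gamma=\Gamma_0\cup\Gamma_1$: $\Gamma_0$ is a non-empty relatively open part of $\Gamma$ with smooth relative boundary $\partial\Gamma_0$ (possibly empty), and $\Gamma_1=\Gamma\setminus\Gamma_0$. The case $\Gamma_0=\Gamma$, $\Gamma_1=\emptyset$ is allowed; then conditions on $\Gamma_1$ and $\partial\Gamma_0$ are void and $H^1_0(\Gamma_0)$ means $H^1(\Gamma)$. The part $\Gamma_0$ is a vibrating shell; the rest of the wall is rigid. Inside is an incompressible viscous fluid.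

All spaces are real, complexified only where a spectral projection is formed. $(\cdot,\cdot)$ is the scalar product of $L^2(\Omega)$ or $L^2(\Omega)^3$, $(\cdot,\cdot)_{\Gamma_0}$ that of $L^2(\Gamma_0)$, and $\|\cdot\|$ without index is an $L^2$ norm. $L^2_0(\Gamma_0)$ is the space of zero-mean functions in $L^2(\Gamma_0)$. We write $(\nabla u)_{ij}=\partial_ju_i$, so $(X\cdot\nabla)u=(\nabla u)X$. $B(y,r)$ is an open ball.

**Definition 1 (spaces and forms).**
$$V=\{v\in H^1(\Omega)^3:\operatorname{div}v=0,\ v=0\text{ on }\Gamma_1,\ v=(v\cdot n)n\text{ on }\Gamma_0\},\qquad W=\{v\in V: v\cdot n|_{\Gamma_0}\in H^2(\Gamma_0)\cap H^1_0(\Gamma_0)\},$$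
$$a(u,v)=\int_\Omega\nabla u:\nabla v\,dx,\qquad a_{\Gamma_0}(w,z)=\int_{\Gamma_0}\Delta_\Gamma w\,\Delta_\Gamma z\,d\Gamma_0,$$
where $\Delta_\Gamma$ is the Laplace–Beltrami operator. Since $\operatorname{div}v=0$, we have $\int_{\Gamma_0}v\cdot n=0$ for $v\in V$. Put also
$$Z=\Big\{g\in H^2(\Gamma_0)\cap H^1_0(\Gamma_0):\int_{\Gamma_0}g=0\Big\},\qquad V_0=\{v\in H^1_0(\Omega)^3:\operatorname{div}v=0\}\subset W,$$
and let $H_0$ be the closure of $V_0$ in $L^2(\Omega)^3$.

**Example 1.** Let $\Omega$ be the unit ball, $\Gamma_0=\Gamma$, $c\in\mathbb R^3$, and $v(x)=(c\cdot x)x+2(1-|x|^2)c$. Then $\operatorname{div}v=4c\cdot x-4c\cdot x=0$, and on $|x|=1$ we have $v=(c\cdot x)n$. So $v\in W$ with $v\cdot n=c\cdot x$. On the unit sphere $\Delta_\Gamma(c\cdot x)=-2\,c\cdot x$, hence $a_{\Gamma_0}(v\cdot n,v\cdot n)=4\int_\Gamma(c\cdot x)^2=\frac{16\pi}3|c|^2$.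

**Definition 2 (state space).** For $v\in W$ write $\Phi_v=(v,\,v\cdot n|_{\Gamma_0})$. The state space $\mathcal H$ is the closure of $\{\Phi_v:v\in W\}$ in $L^2(\Omega)^3\times L^2_0(\Gamma_0)$.

**Example 2.** If $v\in H_0$ then $(v,0)\in\mathcal H$, because $\Phi_v=(v,0)$ for $v\in V_0$. But $(0,z)\in\mathcal H$ only for $z=0$: for $v\in W$ and $\phi\in C^1(\overline\Omega)$ we have $\int_\Omega v\cdot\nabla\phi=\int_{\Gamma_0}(v\cdot n)\phi$. This passes to the closure, so $(0,z)\in\mathcal H$ forces $\int_{\Gamma_0}z\phi=0$ for all $\phi$. The shell cannot move without the fluid.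

**Definition 3 (controlled system).** Fix $T>0$ and a control $h\in L^2(\Gamma_0\times(0,T))$. One seeks $u\in L^2(0,T;V)$ with $\int_0^tu\cdot n\,ds\in L^2(0,T;H^2(\Gamma_0)\cap H^1_0(\Gamma_0))$ such that for all $v\in W$
$$\frac d{dt}\big[(u,v)+(u\cdot n,v\cdot n)_{\Gamma_0}\big]+a(u,v)+a_{\Gamma_0}\Big(\int_0^tu\cdot n\,ds,\,v\cdot n\Big)=(h,v\cdot n)_{\Gamma_0},\tag{1.1}$$
with $u(0)=0$ in $\Omega$ and $u\cdot n(0)=0$ on $\Gamma_0$. This problem has a unique solution, and the final state $(u(T),u\cdot n(T)|_{\Gamma_0})\in\mathcal H$ is well defined; we take this as given with the problem.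

**Example 3.** If $h(x,t)=c(t)$ does not depend on $x$, then $(h,v\cdot n)_{\Gamma_0}=c(t)\int_{\Gamma_0}v\cdot n=0$, so $u=0$. A uniform push on the shell does nothing to an incompressible fluid.

**Definition 4 (approximate controllability).** Property (AC) for $\Omega,\Gamma_0,T$: as $h$ runs over $L^2(\Gamma_0\times(0,T))$, the set of final states $\{(u(T),u\cdot n(T)|_{\Gamma_0})\}$ (the reachable set) is dense in $\mathcal H$.

The reachable set is a linear subspace, so (AC) holds if and only if no nonzero element of $\mathcal H$ is orthogonal to it.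

**Example 4 (a ball).** Let $\Omega$ be the unit ball, with any $\Gamma_0$. Let $h_k(r)=\frac{\sin kr}r$, so $h_k''+\frac2rh_k'=-k^2h_k$, and $f=h_k'/r$, a smooth function of $x$ since $h_k$ is an even power series in $r$. Differentiating the equation of $h_k$ and inserting $h_k'=rf$ gives $rf''+4f'=-k^2rf$. Choose $k>0$ with $\tan k=k$; this says $h_k'(1)=k\cos k-\sin k=0$, i.e. $f(1)=0$. For $\omega\in\mathbb R^3\setminus\{0\}$ put $e_\omega(x)=f(|x|)\,\omega\times x$. Then:

* $\operatorname{div}e_\omega=\frac{f'}rx\cdot(\omega\times x)=0$ and $e_\omega=0$ on $|x|=1$;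
* $\Delta(fx_i)=(f''+\frac2rf')x_i+\frac2rf'x_i$, so $-\Delta e_\omega=-(f''+\frac4rf')\,\omega\times x=\lambda e_\omega$ with $\lambda=k^2$;
* $\partial_ne_\omega=f'(1)\,\omega\times x$ on $|x|=1$, and for $v\in V$ the trace of $v$ is parallel to $x$ on $\Gamma_0$ and zero on $\Gamma_1$, so
$$a(e_\omega,v)=\int_\Omega(-\Delta e_\omega)\cdot v+\int_\Gamma\partial_ne_\omega\cdot v=\lambda(e_\omega,v).$$

Test (1.1) with $v=e_\omega\in W$, for which $e_\omega\cdot n=0$: $\frac d{dt}(u,e_\omega)=-a(u,e_\omega)=-\lambda(u,e_\omega)$, with initial value $0$. So $(u(T),e_\omega)=0$ for every control: the nonzero state $(e_\omega,0)\in\mathcal H$ is orthogonal to the reachable set, and (AC) fails for the ball, for every $\Gamma_0$ and $T$. Pushing in the normal direction never starts these rotations.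

**Definition 5 (Stokes eigenfunctions, bad eigenfunctions).** A Stokes eigenfunction is $0\ne e\in V_0$ with $a(e,v)=\lambda(e,v)$ for all $v\in V_0$. It is bad if $a(e,v)=\lambda(e,v)$ for all $v$ in the larger space $W$.

**Example 5.** In the ball, $e_\omega$ is bad. Its eigenvalue has multiplicity at least three, since $\omega\in\mathbb R^3$ is free.

**Definition 6 (deformations).** Assume that $\Gamma_1$ has non-empty relative interior in $\Gamma$. Let $K\subset\mathbb R^3$ be compact with $K\cap\overline{\Gamma_0}=\emptyset$ and $\Gamma\cap\operatorname{int}K\ne\emptyset$. Let $k\in\{2,3,\dots\}\cup\{\infty\}$ be such that $\Gamma\cap\operatorname{int}K$ is of class $C^k$ ($k=2$ is always allowed). For a small fixed $\varepsilon_0>0$ put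
$$\mathcal U_K^k=\{X\in C^k(\mathbb R^3;\mathbb R^3):\operatorname{supp}X\subset K,\ \|X\|_{C^2}<\varepsilon_0\},\qquad F_X=I+X,\quad\Omega_X=F_X(\Omega),$$
with the $C^k$ topology; $\mathcal U^k_K$ is an open subset of a Banach space (Fréchet if $k=\infty$).

Such $K$ exist: a relative interior point of $\Gamma_1$ is not in $\overline{\Gamma_0}$, so a small closed ball around it will do. Take $\varepsilon_0$ so small that $\|DX\|_\infty\le\frac12$. Then $|F_X(x)-F_X(y)|\ge\frac12|x-y|$, so $F_X$ is injective and proper. It is a local diffeomorphism because $I+sDX$ is invertible for $s\in[0,1]$, which also gives $\det DF_X>0$. Its image is open and closed, so $F_X$ is a diffeomorphism of $\mathbb R^3$. It is the identity off $K$, hence $F_X(K)=K$ and $F_X(\operatorname{int}K)=\operatorname{int}K$. So $\Omega_X$ is a bounded $C^2$ domain, its boundary contains the same $\Gamma_0$, and $\Omega_X=\Omega$ near $\overline{\Gamma_0}$.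

**Example 6.** If $y_0$ is a relative interior point of $\Gamma_1$ and $\chi$ is a bump function supported near $y_0$, then $X=\delta\chi\,n(y_0)$ with small $\delta>0$ pushes the rigid wall outward near $y_0$ and leaves everything else in place.

**Definition 7 (Piola transform).** With $J_X=\det DF_X$ and $M_X=J_X^{-1}DF_X$, put $P_Xv=(M_Xv)\circ F_X^{-1}$.

It preserves the condition $\operatorname{div}v=0$: for $\phi\in C_c^\infty(\Omega_X)$, a change of variables gives
$$\int_{\Omega_X}P_Xv\cdot\nabla\phi=\int_\Omega DF_Xv\cdot(\nabla\phi)\circ F_X=\int_\Omega v\cdot\nabla(\phi\circ F_X).$$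
Since $M_X\in C^1$, $P_X$ maps $H^1$ to $H^1$. It is the identity off $K$ and preserves vanishing on the (moved) boundary, and its inverse is of the same type. So it maps $V_0(\Omega)$ and $W(\Omega)$ isomorphically onto $V_0(\Omega_X)$ and $W(\Omega_X)$ and does not change $v\cdot n|_{\Gamma_0}$.

**Example 7.** The same formula for a dilation $F(x)=sx$ gives $Pv(x)=s^{-2}v(x/s)$, which is visibly divergence-free when $v$ is.

The proof uses the following textbook facts.

* (F1) On a bounded Lipschitz domain, every $b\in H^{1/2}(\Gamma)^3$ with $\int_\Gamma b\cdot n=0$ has a divergence-free $H^1$ extension; and if $f\in L^2$, $\int f=0$, then $\operatorname{div}y=f$ has a solution $y\in H_0^1$ with $\|\nabla y\|\le C\|f\|$ (Bogovskii; Galdi, *Introduction to the Mathematical Theory of the Navier–Stokes Equations*, Ch. III).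
* (F2) If $f\in H^{-1}$ vanishes on $V_0$, then $f=\nabla\pi$ with $\pi\in L^2$; if moreover $f\in L^2$, then $\pi\in H^1$ (Temam, *Navier–Stokes Equations*, Ch. I).
* (F3) On a bounded $C^2$ domain, if $f\in L^2$, $u\in V_0$ and $a(u,v)=(f,v)$ on $V_0$, then $u\in H^2$, the pressure is in $H^1$, and $\|u\|_{H^2}+\|\pi\|_{H^1/\mathbb R}\le C\|f\|$ (Cattabriga; Temam, Ch. I, Prop. 2.2).
* (F4) If a boundary portion is $C^\infty$, and $v\in H^1$, $p\in L^2$ solve $-\Delta v+\nabla p=\lambda v$, $\operatorname{div}v=0$ near it ($\lambda\in\mathbb R$) with $v=0$ on it, then $v,p$ are $C^\infty$ up to that (relatively open) portion. They are also $C^\infty$ in the interior (Galdi, Ch. IV, Thms IV.4.1 and IV.5.1, bootstrapped).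
* (F5) On $H^2\cap H_0^1(\Gamma_0)$ the norm $(\|\Delta_\Gamma g\|^2+\|g\|^2)^{1/2}$ is equivalent to the $H^2$ norm.

**Lemma 1.** $Z$ is infinite-dimensional and dense in $L^2_0(\Gamma_0)$. For every $g\in Z$ there is $v\in W$ with $v\cdot n=g$ on $\Gamma_0$.

*Proof.* Let $g^*$ be a $C^2$ function with compact support in $\Gamma_0$ and $\int g^*=1$. If $f\in L^2_0(\Gamma_0)$ and compactly supported $C^2$ functions $g_j$ tend to $f$ in $L^2$, then $g_j-(\int g_j)g^*\in Z$ tends to $f$. So $Z$ is dense in an infinite-dimensional space. For $g\in Z$, extension by $0$ keeps $g$ in $H^1(\Gamma)$, and $n\in C^1$, so $gn\in H^1(\Gamma)\subset H^{1/2}(\Gamma)$ has zero flux. Use (F1). $\square$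

## 2. Does a small motion of $\Gamma_1$ restore controllability?

The paper "Appriomate Controllability Of A Hydro-Elastic Coupled System" (http://archive.numdam.org/article/COCV_1996__1__1_0.pdf) contains the following results, with (AC) in our notation. If $\Gamma$ is real analytic and the spectrum of $-\Delta$ in $H_0^1(\Omega)$ is simple, then (AC) holds. Analyticity alone is not sufficient: (AC) fails for a ball, even when $\Gamma_0$ is the whole boundary. Simplicity of the Dirichlet spectrum of the Laplacian holds generically with respect to $\Omega$.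

Assume that $\Gamma_1$ has non-empty relative interior. The hypotheses above are probably too restrictive, and the paper conjectures that (AC) holds generically with respect to $\Omega$: given any domain of class $C^2$ and fixing $\Gamma_0$, property (AC) holds after a possible arbitrarily small perturbation of $\Gamma_1$. Here the perturbation keeps $\Gamma_0$ fixed, is small in the $C^2$ sense, and leaves a bounded $C^2$ domain. Is this true? It is.

**Theorem A.** The set of $X\in\mathcal U_K^k$ such that (i) all Stokes eigenvalues of $\Omega_X$ are simple and (ii) $\Omega_X$ has no bad eigenfunction is a dense $G_\delta$ in $\mathcal U_K^k$. For each such $X$, (AC) holds in $\Omega_X$ for every $T>0$.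

With $k=2$, density at $X=0$ gives the conjecture, with perturbations supported in an arbitrarily small neighborhood of any prescribed relative interior point of $\Gamma_1$.

**Theorem B.** For any $\Omega$ as in Section 1 and any $T>0$, the orthogonal complement in $\mathcal H$ of the reachable set is
$$\{(\varphi,0):\varphi\in H_0,\ P_\mu\varphi\text{ is bad or }0\text{ for every Stokes eigenvalue }\mu\},$$
where $P_\mu$ is the $L^2$-projection onto the eigenspace. So (AC) holds if and only if there is no bad eigenfunction; equivalently, if and only if no Stokes eigenfunction has a pressure that is constant on $\Gamma_0$. In particular (AC) does not depend on $T$.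

By Example 4, "generically" cannot be replaced by "always". Theorem B turns a control problem into a spectral one; we prove it first.

## 3. Unreachable states are sums of bad eigenfunctions

**Step 1. A semigroup.** *The purpose is to write (1.1) as $y'=Ay+\mathsf Bh$.* Let $\mathcal X=Z\times\mathcal H$ with $\|(\eta,U)\|^2=\|\Delta_\Gamma\eta\|^2+\|\eta\|^2+\|U\|^2$; here $\eta$ stands for the shell displacement. Let $D(A)$ be the set of $(\eta,U)\in\mathcal X$ with $U=\Phi_v$, $v\in W$, for which there is $R\in\mathcal H$ with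
$$(R,\Phi_\varphi)=-a(v,\varphi)-(\Delta_\Gamma\eta,\Delta_\Gamma(\varphi\cdot n))_{\Gamma_0}\qquad\forall\varphi\in W.\tag{3.1}$$
$R$ is unique because the $\Phi_\varphi$ are dense in $\mathcal H$. Set $A(\eta,U)=(v\cdot n,R)$. For $y=(\eta,U)\in D(A)$, (3.1) with $\varphi=v$ gives
$$\langle Ay,y\rangle=(\Delta_\Gamma(v\cdot n),\Delta_\Gamma\eta)+(v\cdot n,\eta)-a(v,v)-(\Delta_\Gamma\eta,\Delta_\Gamma(v\cdot n))=(v\cdot n,\eta)-a(v,v)\le\tfrac12\|y\|^2.$$
Let $\mu>\frac12$ and $(f,G)\in\mathcal X$. The equation $(\mu-A)y=(f,G)$ says $\eta=(f+v\cdot n)/\mu$ and $R=\mu U-G$, so by (3.1) it reduces to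
$$\mu(\Phi_v,\Phi_\varphi)+a(v,\varphi)+\mu^{-1}(\Delta_\Gamma(v\cdot n),\Delta_\Gamma(\varphi\cdot n))=(G,\Phi_\varphi)-\mu^{-1}(\Delta_\Gamma f,\Delta_\Gamma(\varphi\cdot n))\quad\forall\varphi\in W.$$
On the Hilbert space $W$ with norm $\|v\|_{H^1}+\|v\cdot n\|_{H^2(\Gamma_0)}$ the left side is coercive by (F5), so Lax–Milgram gives $v$; then $R=\mu U-G\in\mathcal H$. By the Lumer–Phillips theorem in a Hilbert space (Pazy, Thms 1.4.3, 1.4.6), $D(A)$ is dense and $A$ generates a $C_0$-semigroup.

By Example 2, $(0,h)\notin\mathcal H$ when $h\ne0$, so the force must be projected: let $\mathsf P$ be the orthogonal projection of $L^2(\Omega)^3\times L^2(\Gamma_0)$ onto $\mathcal H$ and $\mathsf Bh=(0,\mathsf P(0,h))$. Then $(\mathsf P(0,h),\Phi_\varphi)=(h,\varphi\cdot n)_{\Gamma_0}$.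

**Step 2. The mild solution solves (1.1).** Let first $h\in C^1([0,T];L^2(\Gamma_0))$. The solution of $y'=Ay+\mathsf Bh$, $y(0)=0$, is classical: $y=(\eta,U)\in D(A)$ with $U=\Phi_u$, $u(t)\in W$, $\eta'=u\cdot n$, $\eta(0)=0$, and
$$\tfrac d{dt}(U,\Phi_\varphi)=-a(u,\varphi)-(\Delta_\Gamma\eta,\Delta_\Gamma(\varphi\cdot n))+(h,\varphi\cdot n)\qquad\forall\varphi\in W,$$
which is (1.1). From $\frac12\frac d{dt}\|y\|^2=(u\cdot n,\eta)-a(u,u)+(h,u\cdot n)$ and Gronwall's lemma,
$$\sup_{[0,T]}\|y\|^2+\int_0^Ta(u,u)\,dt\le C\|h\|^2_{L^2(\Gamma_0\times(0,T))}.$$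
Now let $h\in L^2$ and $C^1\ni h_j\to h$. By linearity $y_j\to y$ in $C([0,T];\mathcal X)$, where $y=(\eta,U)$ is the mild solution, and $u_j\to u$ in $L^2(0,T;V)$. Traces converge too, so $U(t)=(u(t),u(t)\cdot n)$ for a.e. $t$, and $\eta=\int_0^tu\cdot n\,ds\in C([0,T];Z)$. The weak equation passes to the limit as distributions on $(0,T)$; $U\in C([0,T];\mathcal H)$ and $U(0)=0$. By the given uniqueness this is the solution of (1.1), and its final state is $U(T)$.

**Step 3. The free evolution.** *We need the same information for $x(s)=e^{sA}x_0=(\zeta(s),\Psi(s))$, $x_0=(\zeta_0,\Psi_0)$.* For $x_0\in D(A)$, with $\Psi=\Phi_\psi$, we have $\frac12\frac d{ds}\|x\|^2=(\psi\cdot n,\zeta)-a(\psi,\psi)$, so $\sup\|x\|^2+\int_0^Ta(\psi,\psi)\le C\|x_0\|^2$. Since $D(A)$ is dense, for every $x_0\in\mathcal X$: $\Psi(s)=(\psi(s),\psi(s)\cdot n)$ for a.e. $s$ with $\psi\in L^2(0,T;V)$, $\zeta(s)=\zeta_0+\int_0^s\psi\cdot n$, and for $v\in W$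
$$(\Psi(s)-\Psi_0,\Phi_v)+\int_0^s\big[a(\psi,v)+(\Delta_\Gamma\zeta,\Delta_\Gamma(v\cdot n))\big]d\sigma=0.\tag{3.2}$$

**Step 4. Duality.** *We express $(U(T),\Phi_T)$ through $h$.* Let $h\in C^1$, $x_0\in D(A)$; take $u,\eta,h$ at time $t$ and $\psi,\zeta$ at time $T-t$. Since $u,\psi\in W$, each equation may be tested with the other solution:
$$\tfrac d{dt}\big[(U(t),\Psi(T-t))-(\Delta_\Gamma\eta(t),\Delta_\Gamma\zeta(T-t))\big]$$
$$=\big[-a(u,\psi)-(\Delta_\Gamma\eta,\Delta_\Gamma(\psi\cdot n))+(h,\psi\cdot n)\big]+\big[a(\psi,u)+(\Delta_\Gamma\zeta,\Delta_\Gamma(u\cdot n))\big]$$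
$$\qquad-(\Delta_\Gamma(u\cdot n),\Delta_\Gamma\zeta)+(\Delta_\Gamma\eta,\Delta_\Gamma(\psi\cdot n))=(h,\psi\cdot n).$$
Integrate over $[0,T]$, using $y(0)=0$; both sides of the result are continuous in $h\in L^2$ and $x_0\in\mathcal X$. With $x_0=(0,\Phi_T)$, $\Phi_T\in\mathcal H$,
$$(U(T),\Phi_T)=\int_0^T(h(t),\psi_2(T-t))_{\Gamma_0}\,dt,\qquad\psi_2\in C([0,T];L^2(\Gamma_0))\text{ the second component of }\Psi.\tag{3.3}$$

**Step 5. An orthogonal state is a sum of bad eigenfunctions.** Let $\Phi_T\in\mathcal H$ be orthogonal to the reachable set. Choosing $h(t)=\psi_2(T-t)$ in (3.3) gives $\psi_2\equiv0$ on $[0,T]$. Hence $\Phi_T=(\varphi_T,0)$, and $\zeta(s)=\int_0^s\psi_2=0$. For a.e. $s$, $\psi(s)\in V$ and $\psi(s)\cdot n=0$ on $\Gamma_0$, so $\psi(s)=0$ on $\Gamma$, i.e. $\psi(s)\in V_0$. The first component of $\Psi$ is continuous and a.e. in the closed space $H_0$, so it is always in $H_0$; thus $\varphi_T\in H_0$. Now (3.2) reads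
$$(\psi(s)-\varphi_T,v)+\int_0^sa(\psi,v)\,d\sigma=0\qquad\forall v\in W.$$
Let $(e_i,\lambda_i)$ be an orthonormal Stokes eigenbasis of $H_0$. Taking $v=e_i$ gives $(\psi(s),e_i)=c_ie^{-\lambda_is}$, $c_i=(\varphi_T,e_i)$, so $\psi(s)=\sum c_ie^{-\lambda_is}e_i$. For $s>0$ this converges in $H^1$ and may be differentiated in $s$. Differentiating the previous identity,
$$\sum_ic_ie^{-\lambda_is}\big[a(e_i,v)-\lambda_i(e_i,v)\big]=0,\qquad0<s<T,\ v\in W.\tag{3.4}$$
Here $|a(e_i,v)|\le\sqrt{\lambda_i}\,\|\nabla v\|$. Also $\lambda_i\ge c\,i^{2/3}$: since $V_0\subset H_0^1(\Omega)^3$, min–max bounds $\lambda_i$ below by the $i$-th Dirichlet eigenvalue of the vector Laplacian in a cube of side $\ell$ containing $\Omega$, and that operator has at most $3(\ell\sqrt\Lambda/\pi)^3$ eigenvalues $\le\Lambda$. So the series in (3.4) converges absolutely and locally uniformly in $\operatorname{Re}s>0$; it is analytic there, hence vanishes for all $s>0$. Multiply by $e^{\lambda_1s}$ and let $s\to\infty$: the terms with the lowest eigenvalue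 sum to zero. Remove them and repeat. For every $\mu$ and $v\in W$, $a(P_\mu\varphi_T,v)=\mu(P_\mu\varphi_T,v)$, so each $P_\mu\varphi_T$ is bad or $0$.

**Step 6. Conversely, bad eigenfunctions are unreachable.** If $e$ is bad with eigenvalue $\lambda$, then $x_0=(0,(e,0))\in D(A)$: (3.1) holds with $v=e$, $R=-\lambda(e,0)$. So $Ax_0=-\lambda x_0$, $e^{sA}x_0=e^{-\lambda s}x_0$, $\psi_2\equiv0$, and by (3.3) $(e,0)$ is orthogonal to the reachable set. So is the closed span of such elements, which contains every $(\varphi,0)$ with $\varphi=\sum_\mu P_\mu\varphi$ as in the theorem.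

**Step 7. Badness seen on the pressure.** Let $e$ be a Stokes eigenfunction. By (F3), $e\in H^2$ and $\pi\in H^1$. As $e=0$ on $\Gamma$, $\nabla e=\partial_ne\otimes n$ there, so $\partial_ne\cdot n=\operatorname{div}e=0$. For $v\in W$ the boundary term $\int_\Gamma\partial_ne\cdot v=\int_{\Gamma_0}(v\cdot n)\,\partial_ne\cdot n$ vanishes, and
$$a(e,v)-\lambda(e,v)=\int_\Omega(-\Delta e-\lambda e)\cdot v=-\int_\Omega\nabla\pi\cdot v=-\int_{\Gamma_0}\pi\,v\cdot n.$$
By Lemma 1, $v\cdot n$ runs over all of $Z$, which is dense in $L^2_0(\Gamma_0)$. So $e$ is bad if and only if $\pi$ is constant on $\Gamma_0$. Theorem B is proved. $\square$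

## 4. Baire's theorem and a local deformation problem

For $X\in\mathcal U_K^k$ put
$$a_X(u,v)=\int_{\Omega_X}\nabla P_Xu:\nabla P_Xv=\int_\Omega\nabla(M_Xu)DF_X^{-1}:\nabla(M_Xv)DF_X^{-1}\,J_X,$$
$$b_X(u,v)=\int_{\Omega_X}P_Xu\cdot P_Xv=\int_\Omega M_Xu\cdot M_Xv\,J_X .$$
The coefficients contain at most two derivatives of $X$, so they depend continuously in $L^\infty$ on $X\in C^2$. Eigenpairs of $\Omega_X$ correspond to $a_X(\tilde e,v)=\lambda b_X(\tilde e,v)$ for $v\in V_0(\Omega)$, and bad ones to the same identity for all $v\in W(\Omega)$. On $V_0(\Omega)$, $a_X(v,v)$ is equivalent to $\|v\|_{H^1}^2$, uniformly in $X$, so the quotient $a_X(v,v)/b_X(v,v)$ changes by a factor close to $1$ under a small change of $X$. By min–max the eigenvalues $\lambda_1(X)\le\lambda_2(X)\le\dots$, repeated with multiplicity, are continuous in $X$.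

Let $\mathcal G_N$ be the set of $X\in\mathcal U_K^k$ with $\lambda_1(X)<\dots<\lambda_{N+1}(X)$ and with the eigenfunctions of $\lambda_1(X),\dots,\lambda_N(X)$ not bad. The set in Theorem A is $\bigcap_N\mathcal G_N$.

**Step 1. $\mathcal G_N$ is open.** Suppose $X_i\to X\in\mathcal G_N$ with $X_i\notin\mathcal G_N$. For large $i$ the strict inequalities hold at $X_i$. So for a subsequence and a fixed $j\le N$ there are $\tilde e_i\in V_0(\Omega)$, $b_{X_i}(\tilde e_i,\tilde e_i)=1$, with $a_{X_i}(\tilde e_i,v)=\lambda_j(X_i)b_{X_i}(\tilde e_i,v)$ for all $v\in W$. They are bounded in $H^1$. A weak limit $\tilde e$ satisfies $b_X(\tilde e,\tilde e)=1$ by compactness in $L^2$, and $a_X(\tilde e,v)=\lambda_j(X)b_X(\tilde e,v)$ for all $v\in W$. So $\lambda_j(X)$ has a bad eigenfunction, a contradiction.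

By Baire's theorem, Theorem A follows once each $\mathcal G_N$ is dense.

**Step 2. Making a patch of boundary smooth.** *Later we differentiate often on a piece of $\Gamma$, so we first move to a domain where that piece is $C^\infty$.* Let $X\in\mathcal U_K^k$ and $y_0\in\partial\Omega_X\cap\operatorname{int}K=F_X(\Gamma\cap\operatorname{int}K)$. In coordinates with $y_0=0$, near $y_0$ the domain $\Omega_X$ is $\{x_3>\gamma(x')\}$, $\gamma\in C^k$. If $k<\infty$, put
$$F^0(x)=x+\tau(x_3)\chi(x')(\gamma*\rho_\delta-\gamma)(x')\,e_3$$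
with a mollifier $\rho_\delta$ and cut-offs $\chi=1$ near $0$, $\tau=1$ near the heights of the graph over $\operatorname{supp}\chi$, supported so close to $y_0$ that all happens in $\operatorname{int}K$. As $\delta\to0$, $F^0\to I$ in $C^k$. $F^0$ maps the graph of $\gamma$ to that of $\gamma+\chi(\gamma*\rho_\delta-\gamma)$, which is $C^\infty$ where $\chi=1$. So $F^0(\Omega_X)$ has $C^\infty$ boundary near $F^0(y_0)$. If $k=\infty$ put $F^0=I$.

For $Y\in C^\infty$ supported in a small ball inside $\operatorname{int}K$, $(I+Y)\circ F^0\circ(I+X)=I+X^{\rm new}$ with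
$$X^{\rm new}=X+(F^0-I)\circ(I+X)+Y\circ F^0\circ(I+X),\qquad\operatorname{supp}X^{\rm new}\subset K.$$
This is $C^k$-close to $X$ if $F^0-I$ is $C^k$-small and $Y$ is $C^\infty$-small. So density of $\mathcal G_N$ follows from the next proposition applied to $F^0(\Omega_X)$ and balls centered at $F^0(y_0)$.

**Proposition 2.** Let $\Omega$ be a bounded $C^2$ domain with $\Gamma_0$ as in Section 1, $B=B(x_0,r)$, $B'=B(x_0,2r)$, $\overline{B'}\cap\overline{\Gamma_0}=\emptyset$, $\Gamma\cap B\ne\emptyset$, and $\Gamma\cap B'$ a $C^\infty$ surface with $\Omega$ locally on one side. Let $\mathcal D=\{X\in C^\infty(\mathbb R^3;\mathbb R^3):\operatorname{supp}X\subset\overline B\}$ (a Fréchet space). Then for every $N$, every neighborhood of $0$ in $\mathcal D$ contains $X$ with $\lambda_1(X)<\dots<\lambda_{N+1}(X)$ and with the eigenfunctions of $\lambda_1(X),\dots,\lambda_N(X)$ not bad in $\Omega_X$.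

**Step 3. Recentering.** *Any statement proved at $X=0$ should hold at nearby $X$.* All neighborhoods of $0$ in $\mathcal D$ are taken inside $\{\|DX\|_\infty<\frac12\}$. For such $Y$, $F_Y$ is the identity off $\overline B$, so it maps $B$, $\overline B$, $B'$ onto themselves. Hence $\Omega_Y$ satisfies the hypotheses of Proposition 2 with the same $B,B'$; note $\partial\Omega_Y\cap B=F_Y(\Gamma\cap B)\ne\emptyset$. Moreover $(I+X)\circ F_Y=I+(Y+X\circ F_Y)$, and $X\mapsto Y+X\circ F_Y$ is continuous $\mathcal D\to\mathcal D$ with value $Y$ at $0$. So an assumption valid for all $\Omega_X$ with $X$ in an open set $\mathcal N$ holds, for each $Y\in\mathcal N$, for $(\Omega_Y)_X$ with $X$ in a neighborhood of $0$: we may use $\Omega_Y$ as the new $\Omega$.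

Now we isolate the two persistent situations to be excluded. Let $\mathcal N$ be an open neighborhood of $0$ in $\mathcal D$.

* (H1) $\lambda(X)$, $X\in\mathcal N$, is a continuous family of Stokes eigenvalues of $\Omega_X$, of constant multiplicity $m\ge2$, and the only eigenvalue of $\Omega_X$ in a fixed open interval.
* (H2) The same with $m=1$, and the eigenfunction $\varphi_X$ is bad for all $X\in\mathcal N$.

The ball has a multiple eigenvalue and bad eigenfunctions at $X=0$ (Example 5). (H1) and (H2) ask that such a thing survive every small deformation.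

**Proposition 3.** For every $\Omega,B,B'$ as in Proposition 2, (H1) is impossible and (H2) is impossible.

**Step 4. Proposition 3 implies Proposition 2.** Choose $\Lambda>\lambda_{N+1}(0)$ that is not an eigenvalue of $\Omega$. In an open neighborhood $\mathcal N_0$ of $0$, inside the given one, exactly $M\ge N+1$ eigenvalues counted with multiplicity are $<\Lambda$, and $\Lambda$ is not an eigenvalue. The number of distinct eigenvalues $<\Lambda$ is lower semicontinuous on $\mathcal N_0$ (disjoint intervals around the distinct values keep an eigenvalue each) and bounded by $M$. Let $X_1\in\mathcal N_0$ be a maximizer; near $X_1$ the number is constant. There, each distinct eigenvalue of $\Omega_{X_1}$ produces a cluster containing at least one, hence exactly one, distinct value. So all multiplicities of eigenvalues $<\Lambda$ are constant near $X_1$. Recentering at $X_1$ and excluding (H1), they are all $1$.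

For $j\le N$ let $D_j$ be the set of $X$ near $X_1$ whose $j$-th eigenfunction is bad. It is relatively closed, by the compactness argument of Step 1. It has empty interior: at an interior point, recenter and exclude (H2). A finite union of closed sets with empty interior has empty interior, so any $X$ near $X_1$ outside $D_1\cup\dots\cup D_N$ will do. $\square$

The rest of the lecture proves Proposition 3. Set $\Sigma=\Gamma\cap B$.

## 5. Hadamard's first variation

Fix $X\in\mathcal D$. For small $t$ write $F_t=I+tX$, $J_t=\det DF_t$, $M_t=J_t^{-1}DF_t$, $P_tu=(M_tu)\circ F_t^{-1}$ (on all of $H^1$), and $a_t,b_t,\Omega_t,\Gamma_t$ for the corresponding objects. $X_n=X\cdot n$, a dot is $d/dt$ at $t=0$, and $\lambda(t)=\lambda(tX)$. Note $F_t(\Sigma)=\Gamma_t\cap B$ and $X=0$ on $\Gamma\setminus\Sigma$. Fix $\chi\in C_c^\infty(B')$ with $\chi=1$ near $\overline B$.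

**Step 1. Analytic dependence of the forms.** The coefficients of $a_t,b_t$ are real-analytic in $t$ with values in $L^\infty$, so $a_t,b_t$ are real-analytic as bounded forms on $H^1$. For $u\in H^2(\Omega)$, $v\in H_0^1$, integrating by parts in $\Omega_t$ and then changing variables,
$$a_t(u,v)=(\mathcal A_tu,v),\quad\mathcal A_tu=DF_t^T[(-\Delta P_tu)\circ F_t];\qquad b_t(u,v)=(\mathcal B_tu,v),\quad\mathcal B_tu=DF_t^T[(P_tu)\circ F_t],$$
with $\mathcal A_t:H^2\to L^2$ and $\mathcal B_t:L^2\to L^2$ analytic in $t$; the formula for $b_t$ also holds for $u,v\in L^2$.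

**Step 2. Gaining $H^2$ regularity analytically.** Let $\Pi:L^2\to H_0$ be the orthogonal projector and $S_t=\Pi\mathcal A_t:H^2\cap V_0\to H_0$. It is analytic, and $S_0$ is an isomorphism by (F3). So for small $t$ it is one and $S_t^{-1}$ is analytic. If $u\in V_0$ and $a_t(u,v)=(f,v)$ on $V_0$ with $f\in L^2$, then $u=S_t^{-1}\Pi f$, because the right side solves the same problem and $a_t$ is coercive on $V_0$.

**Step 3. An analytic frame of eigenfunctions.** Assume (H1) or (H2). Let $G_t:V_0\to V_0$ be defined by $a_t(G_tu,v)=b_t(u,v)$; it is analytic in $t$, compact, and symmetric for the inner product $a_t$. Its only spectral point inside a fixed small circle around $1/\lambda(0)$ is $1/\lambda(t)$, semisimple of multiplicity $m$. The Riesz projection $Q_t=\frac1{2\pi i}\oint(\zeta-G_t)^{-1}d\zeta$ is analytic, real, and its range is the eigenspace. Since $m/\lambda(t)=\operatorname{tr}(G_tQ_t)$, $\lambda(t)$ is analytic. Let $e_1,\dots,e_m$ be any orthonormal basis of the eigenspace $E$ of $\Omega$. Gram–Schmidt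 with respect to $b_t$, applied to $Q_te_i$, gives an analytic $b_t$-orthonormal frame $\tilde e_1(t),\dots,\tilde e_m(t)$ of the eigenspace with $\tilde e_i(0)=e_i$. By Step 2, $\tilde e_i=\lambda S_t^{-1}\Pi\mathcal B_t\tilde e_i$, so it is analytic into $H^2(\Omega)$.

**Step 4. A partner for the eigenfunction.** *To get information we want to test the eigenvalue equation with a second solution of it.* Under (H1) there is one: put $\tilde\varphi=\tilde e_1$, $\tilde w=\tilde e_2$, for any such frame. Under (H2) put $\tilde\varphi=\tilde e_1$; a partner exists precisely because $\varphi$ is bad. Fix once and for all $0\ne g\in Z$. Let $w_X\in W(\Omega_X)$ be the unique field with, in $\Omega_X$,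
$$w_X\cdot n=g\text{ on }\Gamma_0,\qquad a(w_X,v)=\lambda(w_X,v)\ \ \forall v\in V_0,\qquad(w_X,\varphi_X)=0.\tag{5.1}$$
Uniqueness: a difference of two solutions lies in $V_0$, so it is a multiple of $\varphi_X$, and it is orthogonal to $\varphi_X$.

Existence and analyticity along $tX$: take any $v\in W(\Omega)$ with $v\cdot n=g$ (Lemma 1) and subtract its $a$-projection on $V_0$. This gives $s\in W(\Omega)$ with $s\cdot n=g$ on $\Gamma_0$ and $a(s,v)=0$ on $V_0$. Since $\Gamma\cap B'\subset\Gamma_1$, (F2) and (F4) show that $s$ is $C^\infty$ on $\overline\Omega\cap B'$; so $\chi s\in H^2$. The forms $a_t$ and $a$ have the same integrand off $\overline B$, so for $v\in V_0$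
$$a_t(s,v)=a_t(s,v)-a(s,v)=a_t(\chi s,v)-a(\chi s,v)=(k_t,v),\qquad k_t=(\mathcal A_t-\mathcal A_0)(\chi s)\in L^2,$$
analytic in $t$. Write $\tilde w=s+w_1$, $w_1\in V_0$. We need
$$a_t(w_1,v)-\lambda b_t(w_1,v)=(f_t,v)\ \ \forall v\in V_0,\quad f_t=-k_t+\lambda\mathcal B_ts;\qquad b_t(w_1,\tilde\varphi)=-b_t(s,\tilde\varphi).$$
Consider the bordered operator $V_0\times\mathbb R\to V_0'\times\mathbb R$,
$$(w_1,\mu)\mapsto\big(a_t(w_1,\cdot)-\lambda b_t(w_1,\cdot)+\mu b_t(\tilde\varphi,\cdot),\ b_t(w_1,\tilde\varphi)\big).$$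
It is analytic in $t$ and Fredholm of index $0$. At $t=0$, if it annihilates $(w_1,\mu)$, testing with $\varphi$ gives $\mu=0$, so $w_1\in\mathbb R\varphi$ and $w_1\perp\varphi$, i.e. $w_1=0$. So it is invertible for small $t$ and gives analytic $(w_1(t),\mu(t))$ with image $((f_t,\cdot),-b_t(s,\tilde\varphi))$. Testing with $\tilde\varphi$,
$$\mu=(f_t,\tilde\varphi)=-[a_t(s,\tilde\varphi)-\lambda b_t(s,\tilde\varphi)]=0,$$
because $P_t\tilde\varphi$ is bad and $P_ts\in W(\Omega_t)$. Finally $w_1=S_t^{-1}\Pi(\lambda\mathcal B_tw_1+f_t)$ is analytic into $H^2$. By construction $P_t\tilde w(t)=w_{tX}$. At $t=0$ this is the existence of $w_0$; by recentering $w_X$ exists for every $X\in\mathcal N$.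

**Step 5. Boundary data.** In both cases put $\varphi_t=P_t\tilde\varphi(t)$, $w_t=P_t\tilde w(t)$, $\varphi=\varphi_0$, $w=w_0$. By (F2) there are pressures with $-\Delta\varphi+\nabla\pi_\varphi=\lambda\varphi$, $-\Delta w+\nabla\pi_w=\lambda w$. By (F4) $\varphi,w,\pi_\varphi,\pi_w$ are $C^\infty$ on $\overline\Omega\cap B'$, and $\varphi=w=0$ on $\Gamma\cap B'$. Put
$$p=\partial_n\varphi,\qquad q=\partial_nw\qquad\text{on }\Sigma.$$
They are smooth and bounded. On $\Sigma$ we have $\nabla\varphi=p\otimes n$, $\nabla w=q\otimes n$, and zero divergence makes $p,q$ tangential. Moreover $b_t(\tilde\varphi,\tilde\varphi)=1$ and $b_t(\tilde\varphi,\tilde w)=0$.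

**Step 6. Derivatives at a fixed point of space.** For $u\in\{\varphi,w\}$ let
$$\xi_u=\tfrac d{dt}\Big|_0P_tu=(DX-\operatorname{div}X)u-(X\cdot\nabla)u,\qquad u'=\dot{\tilde u}+\xi_u.$$
$\xi_u$ is smooth on $\overline\Omega$, supported in $\overline B$, divergence-free (since $P_tu$ is), and $\xi_u=-X_n\partial_nu$ on $\Sigma$ (since $u=0$ there, only the normal derivative survives). $\dot{\tilde u}\in V_0\cap H^2$; for $w$ under (H2), $\dot{\tilde w}=\dot w_1$. So $u'\in H^2$, $\operatorname{div}u'=0$, and
$$\varphi'=-X_np,\quad w'=-X_nq\ \text{ on }\Sigma,\qquad\varphi'=w'=0\ \text{ on }\Gamma\setminus\Sigma.\tag{5.2}$$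

**Step 7. The derivative of $a_t-\lambda b_t$.** Let $v\in W$ if $u=\varphi$ and $v\in V_0$ if $u=w$. The forms $a_t,b_t$ differ from $a,b$ only through $\overline B$, and $v=0$ on $\Gamma\cap B'$, so for the derivative we may replace $u,v$ by $\chi u\in H^2$, $\chi v\in H_0^1$ and use Step 1. Near $\overline B$, $f=-\Delta u-\lambda u=-\nabla\pi_u$, and the derivative at $t=0$ of $DF_t^T[(-\Delta P_tu-\lambda P_tu)\circ F_t]$ is
$$DX^Tf+(X\cdot\nabla)f-\Delta\xi_u-\lambda\xi_u=-\nabla(X\cdot\nabla\pi_u)-\Delta\xi_u-\lambda\xi_u,$$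
since $\partial_i(X_j\partial_j\pi)=(\partial_iX_j)\partial_j\pi+X_j\partial_j\partial_i\pi$. It is supported in $\overline B$. As $\operatorname{div}v=0$ and $v=0$ on $\Gamma\cap B'$, the gradient drops out and Green's formula has no boundary term:
$$(\dot a-\lambda\dot b)(u,v)=\int_\Omega\nabla\xi_u:\nabla v-\lambda\xi_u\cdot v.\tag{5.3}$$
Now differentiate $a_t(\tilde u,v)=\lambda(t)b_t(\tilde u,v)$ for $v\in V_0$ and use (5.3):
$$a(u',v)-\lambda(u',v)=\lambda'(u,v)\ \ \forall v\in V_0;\qquad-\Delta u'+\nabla\pi'_u=\lambda u'+\lambda'u,\quad\pi_u'\in H^1,\tag{5.4}$$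
where the pressure is in $H^1$ by (F2), as $u'\in H^2$.

**Step 8. The first-order condition.** Let $\hat w\in V_0$ under (H1), $\hat w\in W$ under (H2), with $a(\hat w,v)=\lambda(\hat w,v)$ on $V_0$. The equation $a_t(\tilde\varphi,\cdot)=\lambda b_t(\tilde\varphi,\cdot)$ may be tested with $\hat w$; under (H2) this uses that $P_t\tilde\varphi$ is bad. Differentiate at $0$. Since $\dot{\tilde\varphi}\in V_0$, $a(\dot{\tilde\varphi},\hat w)=\lambda(\dot{\tilde\varphi},\hat w)$, and there remains $(\dot a-\lambda\dot b)(\varphi,\hat w)=\lambda'(\varphi,\hat w)$. In (5.3) apply Green's formula on $\operatorname{supp}\xi_\varphi$, where $\hat w$ and its pressure are smooth by (F4). Since $\operatorname{div}\xi_\varphi=0$ and $\xi_\varphi\cdot n=-X_n\,p\cdot n=0$ on $\Sigma$, the pressure term vanishes, and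
$$-\int_\Sigma X_n\,p\cdot\partial_n\hat w\,d\Gamma=\lambda'(\varphi,\hat w).\tag{5.5}$$
The function $X_n|_\Sigma$ can be any element of $C_c^\infty(\Sigma)$. With $\hat w=\varphi$ and $\hat w=w$ we get
$$\lambda'=-\int_\Sigma X_n|p|^2,\qquad\qquad p\cdot q=0\ \text{ on }\Sigma.\tag{5.6}$$
Under (H1), the first formula holds with the same $\lambda'$ for every unit eigenfunction of $E$ (start the frame from it). So $|\partial_ne|=|\partial_ne^*|$ on $\Sigma$ for any two unit $e,e^*\in E$; in particular $|p|=|q|$. By recentering all this holds at every $X\in\mathcal N$. In particular for small $t$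
$$\nabla\varphi_t:\nabla w_t=0\qquad\text{on }\Gamma_t\cap B.\tag{5.7}$$

## 6. Two orthogonal tangent vectors: why one derivative is not enough

The sensible hope is that (5.6) already contradicts (H1) and (H2). If $p$ and $q$ were scalars, $pq=0$ would say that at each point $p=0$ or $q=0$; under (H1), with $|p|=|q|$, both would vanish, and unique continuation could take over. But $p(y)$ and $q(y)$ are vectors in a two-dimensional tangent plane, and $p\cdot q=0$, $|p|=|q|$ is satisfied by any two orthogonal vectors of equal length. This occurs for genuine eigenfunctions at a point. In the ball of Example 4 take $\omega=e_1$ and $\omega=e_2$: the two fields are $L^2$-orthogonal, because $\int f^2(\omega_1\times x)\cdot(\omega_2\times x)=\frac23\,\omega_1\cdot\omega_2\int f^2|x|^2$. At the boundary point $x=e_3$ their normal derivatives are $-f'(1)e_2$ and $f'(1)e_1$, with $f'(1)\ne0$ since otherwise $f\equiv0$ by its differential equation. So the algebra of the first derivative leaves the case $P=p(y)\ne0$, $Q=q(y)\ne0$,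 $P\perp Q$ untouched.

The way past this is that (5.7) holds on every nearby domain, so it can be differentiated once more. With $X=\alpha n$ on $\Sigma$, this gives an identity that is quadratic in $\alpha$. Its leading part pairs the Stokes extensions of the boundary fields $\alpha p$ and $\alpha q$ in the Dirichlet form; everything else will be bounded by $\|\alpha\|^2_{L^2}$. If $\alpha$ is a bump of width $\varepsilon$, the leading part has size $\varepsilon$ and the rest has size $\varepsilon^2$, so the limit of the leading part must vanish. In the limit the wall is a plane, and the normal derivative of the Stokes extension of tangential data $\beta$ has Fourier transform $|\xi|\hat\beta+\xi(\xi\cdot\hat\beta)/|\xi|$. The first term, which is all that the vector Laplacian would give, is blind to $P\perp Q$. The second, which comes from incompressibility, yields $(\xi\cdot P)(\xi\cdot Q)/|\xi|$, and this is not zero.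

## 7. The second variation

Let $\alpha\in C_c^\infty(\Sigma)$ and choose $X\in\mathcal D$ with $X=\alpha n$ on $\Sigma$.

**Step 1. Differentiating boundary gradients.** For $u\in\{\varphi,w\}$, $(\nabla u_t)\circ F_t=\nabla(M_t\tilde u(t))\,DF_t^{-1}$. Since $\chi\tilde u(t)$ is analytic into $H^2(\Omega)$, this has a trace on $\Sigma$ that is analytic in $t$ with values in $L^2(\Sigma)$. Its derivative at $0$ is $\nabla(\dot{\tilde u}+(DX-\operatorname{div}X)u)-\nabla u\,DX$. Here $\dot{\tilde u}+(DX-\operatorname{div}X)u=u'+(X\cdot\nabla)u$, and $\nabla((\nabla u)X)=(X\cdot\nabla)\nabla u+\nabla u\,DX$. So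
$$\tfrac d{dt}\Big|_0(\nabla u_t)\circ F_t=\nabla u'+(X\cdot\nabla)\nabla u\qquad\text{on }\Sigma.\tag{7.1}$$

**Step 2. Differentiating $\nabla\varphi_t:\nabla w_t=0$.** Compose (5.7) with $F_t$, differentiate, and use $\nabla\varphi=p\otimes n$, $\nabla w=q\otimes n$:
$$\partial_n\varphi'\cdot q+\partial_nw'\cdot p+\alpha\kappa=0\ \text{ on }\Sigma,\qquad\kappa=\partial_n(\nabla\varphi:\nabla w),\tag{7.2}$$
and $\kappa$ is bounded since $\varphi,w$ are smooth on $\overline\Omega\cap\overline B$.

**Step 3. From the boundary to the Dirichlet form.** *We multiply (7.2) by $\alpha$ and integrate.* By (5.2), $w'=-\alpha q$ on $\Sigma$, $w'=0$ on the rest of $\Gamma$, and $w'$ is tangential, so a pressure term may be added. With (5.4) and Green's formula,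
$$-\int_\Sigma\alpha\,\partial_n\varphi'\cdot q=\int_\Gamma(\partial_n\varphi'-\pi'_\varphi n)\cdot w'=a(\varphi',w')-\lambda(\varphi',w')-\lambda'(\varphi,w'),$$
and likewise
$$-\int_\Sigma\alpha\,\partial_nw'\cdot p=a(w',\varphi')-\lambda(w',\varphi')-\lambda'(w,\varphi').$$
Next, $b_t(\tilde\varphi,\tilde w)=\int_\Omega M_t\tilde\varphi\cdot M_t\tilde w\,J_t=0$. Differentiating, with $\dot{\tilde u}+\dot Mu=u'+(X\cdot\nabla)u$ and $\dot J=\operatorname{div}X$,
$$(\varphi',w)+(\varphi,w')+\int_\Omega\operatorname{div}(X\,\varphi\cdot w)=0,\qquad\text{i.e. }(\varphi',w)+(\varphi,w')=0,\tag{7.3}$$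
as $\varphi\cdot w=0$ on $\Sigma$. Adding the two boundary identities and using (7.2), (7.3),
$$2\big[a(\varphi',w')-\lambda(\varphi',w')\big]=\int_\Sigma\alpha^2\kappa.\tag{7.4}$$

**Step 4. Stokes lifts.** For a smooth tangential $b$ with compact support in $\Sigma$ let $L_b\in H^1(\Omega)$ be the field with $\operatorname{div}L_b=0$, $L_b=b$ on $\Gamma$, $a(L_b,v)=0$ on $V_0$; it exists by (F1) and projection. (The same definition in the unit ball with $b=\omega\times x$ on the whole sphere gives the rigid rotation $L_b=\omega\times x$, which is harmonic and divergence-free.) We claim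
$$\|L_b\|_{L^2(\Omega)}\le C\|b\|_{L^2(\Gamma)}.\tag{7.5}$$
Given $f\in L^2$, let $-\Delta y+\nabla\varpi=f$ with $y\in V_0\cap H^2$ and $\int\varpi=0$. Then $(L_b,f)=a(L_b,y)-\int_\Gamma(\partial_ny-\varpi n)\cdot b$ and $a(L_b,y)=0$. So $|(L_b,f)|\le C\|f\|\,\|b\|_{L^2(\Gamma)}$ by (F3) and the trace theorem.

**Step 5. Splitting off the leading part.** By (5.2), $-\varphi'=L_{\alpha p}+r_1$ and $-w'=L_{\alpha q}+r_2$ with $r_1,r_2\in V_0$. By (5.4), on $V_0$,
$$a(r_1,\cdot)-\lambda(r_1,\cdot)=\lambda(L_{\alpha p},\cdot)-\lambda'(\varphi,\cdot),\qquad a(r_2,\cdot)-\lambda(r_2,\cdot)=\lambda(L_{\alpha q},\cdot)-\lambda'(w,\cdot).$$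
Put $N_\alpha=\|L_{\alpha p}\|+\|L_{\alpha q}\|+|\lambda'|$ and let $P_E$ be the projection onto $E$. The right sides are $(f_i,\cdot)$ with $\|f_i\|\le CN_\alpha$, so expanding in eigenfunctions,
$$\|\nabla(1-P_E)r_i\|^2=\sum_{\lambda_j\ne\lambda}\frac{\lambda_j\,|(f_i,e_j)|^2}{(\lambda_j-\lambda)^2}\le CN_\alpha^2.$$
For the $E$-components it suffices to bound $(\varphi',e)$ and $(w',e)$ for $e$ in a basis of $E$.

* Under (H2): differentiating $b_t(\tilde\varphi,\tilde\varphi)=1$ as in (7.3) gives $(\varphi',\varphi)=0$. So $\|r_1\|_{H^1}+\|\varphi'\|\le CN_\alpha$. Then (7.3) gives $|(w',\varphi)|=|(\varphi',w)|\le CN_\alpha$.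
* Under (H1): the matrix $C_{ij}=(e_i',e_j)$ is antisymmetric (differentiate $b_t(\tilde e_i,\tilde e_j)=\delta_{ij}$). Replace the frame $\tilde e(t)$ by $\exp(-tC)\tilde e(t)$. It is again analytic, $b_t$-orthonormal, and unchanged at $t=0$, and $(e_i',e_j)$ becomes $C_{ij}-C_{ij}=0$. Everything above, in particular (7.4) with the same $p,q,\kappa$, holds for this frame, so we may assume $(e_i',e_j)=0$ for all $i,j$.

So $\|r_i\|_{H^1}\le CN_\alpha$ and $\|\varphi'\|,\|w'\|\le CN_\alpha$. By (7.5), the boundedness of $p,q$, and (5.6), $N_\alpha\le C\|\alpha\|_{L^2(\Gamma)}$. Since $a(L_b,r_i)=0$, we have $a(\varphi',w')=a(L_{\alpha p},L_{\alpha q})+a(r_1,r_2)$, and (7.4) yields, with $C$ independent of $\alpha$,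
$$|a(L_{\alpha p},L_{\alpha q})|\le C\|\alpha\|^2_{L^2(\Gamma)}\qquad\forall\alpha\in C_c^\infty(\Sigma).\tag{7.6}$$

## 8. Blow-up at a boundary point

We show that at each point of $\Sigma$, $p=0$ or $q=0$. Suppose $y\in\Sigma$ and $P=p(y)\ne0$, $Q=q(y)\ne0$; recall $P\cdot Q=0$.

**Step 1. Rescaling.** Use orthonormal coordinates centered at $y$ with $e_3=-n(y)$. For $|x|<\varrho$, $\Omega$ is $\{x_3>\gamma(x')\}$ with $\gamma\in C^\infty$, $\gamma(0)=0$, $\nabla\gamma(0)=0$. Let $\theta\in C_c^\infty(\mathbb R^2)$ be real and, for small $\varepsilon$, $\alpha_\varepsilon(x)=\theta(x'/\varepsilon)$ on the local graph and $0$ elsewhere on $\Gamma$. Then $\alpha_\varepsilon\in C_c^\infty(\Sigma)$ and $\|\alpha_\varepsilon\|_{L^2}^2\le C\varepsilon^2$. Let $\Omega_\varepsilon=\varepsilon^{-1}(\Omega-y)$ with variable $z=(z',z_3)$. In $|z|<\varrho/\varepsilon$ it is $\{z_3>\gamma_\varepsilon(z')\}$, $\gamma_\varepsilon(z')=\varepsilon^{-1}\gamma(\varepsilon z')\to0$ in $C^j_{\rm loc}$ for all $j$. Let $\mathbb H=\{z_3>0\}$.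

**Step 2. Explicit divergence-free extensions.** *They carry the boundary data, so that the remainder vanishes on the boundary.* For $c\in\{p,q\}$ let $b_\varepsilon(z')=\theta(z')\,c(y+\varepsilon(z',\gamma_\varepsilon(z')))$, $\nu_\varepsilon=(-\nabla\gamma_\varepsilon,1)$, $d_\varepsilon=z_3-\gamma_\varepsilon(z')$, and
$$T_\varepsilon^c=\operatorname{curl}\big(\tau(z_3)\,d_\varepsilon\,|\nu_\varepsilon|^{-2}\,b_\varepsilon\times\nu_\varepsilon\big),\qquad\tau\in C_c^\infty(\mathbb R),\ \tau=1\text{ on }[-1,1].$$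
$T^c_\varepsilon$ is smooth on $\mathbb R^3$, divergence-free, and supported in the fixed compact set $\operatorname{supp}\theta\times\operatorname{supp}\tau$, in which $\partial\Omega_\varepsilon$ is the graph of $\gamma_\varepsilon$ for small $\varepsilon$. On this graph $d_\varepsilon=0$ and $\nabla d_\varepsilon=\nu_\varepsilon$, so
$$T_\varepsilon^c=\nu_\varepsilon\times(b_\varepsilon\times\nu_\varepsilon)\,|\nu_\varepsilon|^{-2}=b_\varepsilon,$$
because $b_\varepsilon\cdot\nu_\varepsilon=0$ ($c$ is tangential). On the rest of $\partial\Omega_\varepsilon$ it is $0$. Moreover $T^c_\varepsilon\to T_0^c$ in $C^1$, where $T_0^c=\operatorname{curl}(\tau z_3\theta\,c(y)\times e_3)$ and $T_0^c=\theta\,c(y)$ on $z_3=0$.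

**Step 3. Passing to the limit.** Let $L_\varepsilon^c(z)=L_{\alpha_\varepsilon c}(y+\varepsilon z)$ and $Y^c_\varepsilon=L_\varepsilon^c-T_\varepsilon^c\in V_0(\Omega_\varepsilon)$, extended by $0$. Since $\int_{\Omega_\varepsilon}\nabla L_\varepsilon^c:\nabla v=0$ on $V_0(\Omega_\varepsilon)$, taking $v=Y^c_\varepsilon$ gives $\|\nabla Y^c_\varepsilon\|\le\|\nabla T_\varepsilon^c\|\le C$, and
$$\varepsilon^{-1}a(L_{\alpha_\varepsilon p},L_{\alpha_\varepsilon q})=\int_{\Omega_\varepsilon}\nabla L_\varepsilon^p:\nabla L_\varepsilon^q=\int_{\Omega_\varepsilon}\nabla L_\varepsilon^p:\nabla T_\varepsilon^q.\tag{8.1}$$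
By Sobolev's inequality $\|Y_\varepsilon^p\|_{L^6}\le C\|\nabla Y_\varepsilon^p\|$. Along a subsequence $Y_\varepsilon^p\rightharpoonup Y$ weakly in $L^6(\mathbb R^3)$ with gradients weakly in $L^2$. Here $\operatorname{div}Y=0$, and $Y=0$ for $z_3<0$, since compact subsets of $\{z_3<0\}$ are disjoint from $\Omega_\varepsilon$ for small $\varepsilon$. Let $\mathcal Y$ be the space of all fields in $L^6(\mathbb R^3)$ with gradient in $L^2$, zero divergence, and vanishing for $z_3<0$. As $1_{\Omega_\varepsilon}\nabla T^c_\varepsilon\to1_{\mathbb H}\nabla T_0^c$ strongly in $L^2$ (uniform convergence on a fixed compact set, and $1_{\Omega_\varepsilon}\to1_{\mathbb H}$ a.e. there), (8.1) gives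
$$\varepsilon^{-1}a(L_{\alpha_\varepsilon p},L_{\alpha_\varepsilon q})\to\int_{\mathbb H}\nabla(T_0^p+Y):\nabla T_0^q.\tag{8.2}$$
A divergence-free $\phi\in C_c^\infty(\mathbb H)^3$ lies in $V_0(\Omega_\varepsilon)$ for small $\varepsilon$, so in the limit
$$\int_{\mathbb H}\nabla(T_0^p+Y):\nabla\phi=0.\tag{8.3}$$

**Step 4. The fields in (8.3) are dense.** *Claim: divergence-free $C_c^\infty(\mathbb H)$ fields are dense in $\mathcal Y$ for the norm $\|\nabla\cdot\|$.* Let $D\in\mathcal Y$ and $\chi_R=\chi(\cdot/R)$ with (a new cut-off) $\chi\in C_c^\infty$, $\chi=1$ on $|x|\le1$, $\chi=0$ for $|x|\ge2$. By (F1) solve $\operatorname{div}y_R=\nabla\chi_R\cdot D$ in $H_0^1$ of the half-annulus $\{R<|x|<2R,\ x_3>0\}$. The mean is $0$, as $\int_{\mathbb R^3}\operatorname{div}(\chi_RD)=0$, $\operatorname{div}D=0$ and $D=0$ for $x_3<0$. The constant in (F1) is independent of $R$ by scaling, and $\|\nabla\chi_R\|_{L^3}$ does not depend on $R$. By Hölder,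
$$\|\nabla y_R\|\le C\|\nabla\chi_R\cdot D\|_{L^2}\le C\|\nabla\chi_R\|_{L^3}\|D\|_{L^6(|x|>R)}\to0.$$
The same bound shows $D\otimes\nabla\chi_R\to0$ in $L^2$. So $\chi_RD-y_R$ is divergence-free, in $H^1$, compactly supported, zero for $x_3<0$, and its gradient tends to $\nabla D$ in $L^2$. Translating it by $\delta e_3$ and mollifying at scale $<\delta$ gives divergence-free fields in $C_c^\infty(\mathbb H)$ converging to it in $H^1$ as $\delta\to0$.

**Step 5. The half-space Stokes flow.** Let $\beta=\theta P$ and, with $\hat{\ }$ the unitary Fourier transform in $z'$, $A=-i\xi\cdot\hat\beta$,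
$$\hat u'=\Big(\hat\beta-\frac{i\xi A}{|\xi|}z_3\Big)e^{-|\xi|z_3},\qquad\hat u_3=A\,z_3e^{-|\xi|z_3},\qquad\hat\varpi=2Ae^{-|\xi|z_3}.$$
Since $(|\xi|^2-\partial_3^2)(z_3e^{-|\xi|z_3})=2|\xi|e^{-|\xi|z_3}$, the tangential momentum equation is $-2i\xi A+2i\xi A=0$ and the normal one $2|\xi|A-2|\xi|A=0$ (times $e^{-|\xi|z_3}$); so $-\Delta u+\nabla\varpi=0$. Also
$$i\xi\cdot\hat u'+\partial_3\hat u_3=(i\xi\cdot\hat\beta+A)e^{-|\xi|z_3}+(|\xi|A-|\xi|A)z_3e^{-|\xi|z_3}=0.$$
As $\hat\beta$ is a Schwartz function, $u,\varpi$ are smooth up to $z_3=0$. The field $u$ is real and $u=\beta$ on $z_3=0$. All components of the transformed gradient are bounded by $C|\xi||\hat\beta|(1+|\xi|z_3)e^{-|\xi|z_3}$, so integrating in $z_3$, $\|\nabla u\|^2_{L^2(\mathbb H)}\le C\int|\xi||\hat\beta|^2<\infty$.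

The zero extension of $u-T_0^p$ has gradient in $L^2(\mathbb R^3)$ (zero trace) and zero divergence. So it is in $L^6$ up to a constant, which is $0$ because the function vanishes for $z_3<0$; it lies in $\mathcal Y$. For the test fields of (8.3), $\int_{\mathbb H}\nabla u:\nabla\phi=-\int_{\mathbb H}\nabla\varpi\cdot\phi=0$. So $D=Y-(u-T_0^p)\in\mathcal Y$ is $\nabla$-orthogonal to a dense subset of $\mathcal Y$. Hence $\nabla D=0$, $D=0$, i.e. $T_0^p+Y=u$ in $\mathbb H$.

**Step 6. The symbol.** In (8.2) apply Green's formula. $T_0^q$ is divergence-free with compact support and tangential trace $\theta Q$, so $\varpi$ does not contribute. From Step 5, $-\partial_3\hat u'(0)=|\xi|\hat\beta+\frac{i\xi A}{|\xi|}=|\xi|\hat\beta+\xi(\xi\cdot\hat\beta)/|\xi|$. With $P\cdot Q=0$ the limit in (8.2) is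
$$\int_{\mathbb R^2}(-\partial_3u')\cdot\theta Q\,dz'=\int_{\mathbb R^2}|\hat\theta|^2\Big(|\xi|\,P\cdot Q+\frac{(\xi\cdot P)(\xi\cdot Q)}{|\xi|}\Big)d\xi=\int_{\mathbb R^2}\mathfrak m(\xi)|\hat\theta(\xi)|^2d\xi,\qquad\mathfrak m(\xi)=\frac{(\xi\cdot P)(\xi\cdot Q)}{|\xi|}.$$
By (7.6) the left side of (8.2) is $O(\varepsilon)$, so $\int\mathfrak m|\hat\theta|^2=0$ for all real $\theta\in C_c^\infty(\mathbb R^2)$.

A radial bump gives no contradiction: in axes along $P,Q$, $\mathfrak m=|P||Q|\xi_1\xi_2/|\xi|$, and this integrates to $0$ against any radial $|\hat\theta|^2$. So we use all $\theta$. Polarize: $\mathfrak m$ is real and even, so $\int\mathfrak m\hat\theta_1\overline{\hat\theta_2}$ is real for real $\theta_1,\theta_2$, hence it vanishes for them, and by linearity also for complex $\theta_2$. Since $\mathfrak m\hat\theta_1\in L^2$ and the $\hat\theta_2$ are dense in $L^2$, $\mathfrak m\hat\theta_1=0$ for all $\theta_1$. For $\theta_1\ne0$ the function $\hat\theta_1$ is real-analytic, so nonzero a.e., and $\mathfrak m=0$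 a.e. But $\mathfrak m$ vanishes only on two lines when $P,Q\ne0$. This contradiction, together with recentering, proves: for every $X\in\mathcal N$, with $\Gamma_X=\partial\Omega_X$,
$$\text{at every point of }\Gamma_X\cap B:\qquad\partial_n\varphi_X=0\ \text{ or }\ \partial_nw_X=0,\tag{8.4}$$
where under (H1) $(\varphi_X,w_X)$ is any orthonormal pair in the eigenspace of $\lambda(X)$.

## 9. Unique continuation from second-order vanishing

For the Laplacian, $u=\partial_nu=0$ on a boundary patch forces $u=0$. For Stokes the unknown pressure spoils this: near the plane $x_3=0$ the field $u=(1-\cos(\sqrt\lambda\,x_3))e_1$ with $\varpi=\lambda x_1$ satisfies $\operatorname{div}u=0$ and $-\Delta u+\nabla\varpi=-\lambda\cos(\sqrt\lambda x_3)e_1+\lambda e_1=\lambda u$, and $u=0$, $\nabla u=0$ on the plane, but $u\not\equiv0$. One more derivative repairs it.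

**Lemma 4.** Let $u\in H^1(\Omega)$, $\operatorname{div}u=0$, $-\Delta u+\nabla\varpi=\lambda u$, with $u,\varpi$ smooth up to $\Sigma$. If $u=0$, $\nabla u=0$, $D^2u=0$ on a non-empty relatively open $U\subset\Sigma$, then $u\equiv0$ in $\Omega$.

*Proof.* On $U$, $\nabla\varpi=\lambda u+\Delta u=0$. Shrink $U$ to be connected; then $\varpi=c$ on $U$. Taking the divergence, $\varpi-c$ is harmonic in $\Omega$, with zero Cauchy data on $U$. Its extension by $0$ across $U$ is $C^1$ and weakly harmonic, hence analytic, so it vanishes near $U$ and, by connectedness, in $\Omega$. Then $-\Delta u=\lambda u$ with zero Cauchy data on $U$, and the same argument gives $u\equiv0$. $\square$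

**Lemma 5.** Under (H1) or (H2), it is not possible that for all $X\in\mathcal N$ every eigenfunction $e$ for $\lambda(X)$ satisfies $\partial_ne=0$ on $\Gamma_X\cap B$.

*Proof.* Suppose it were so. The missing second derivatives come from moving the boundary. Take $\alpha\in C_c^\infty(\Sigma)$, $\alpha\not\equiv0$, and $X\in\mathcal D$ with $X=\alpha n$ on $\Sigma$. By (5.2) and (5.6), $\varphi'=-\alpha p=0$ on $\Gamma$ and $\lambda'=0$, so by (5.4) $\varphi'\in E$. Hence, by assumption, $\nabla\varphi'=\partial_n\varphi'\otimes n=0$ on $\Sigma$. Since $\nabla\varphi_t=0$ on $\Gamma_t\cap B$, (7.1) gives $\nabla\varphi'+\alpha\,\partial_n\nabla\varphi=0$ on $\Sigma$, so $\partial_n\nabla\varphi=0$ on $\{\alpha\ne0\}$. As $\nabla\varphi=0$ on $\Sigma$, its tangential derivatives vanish there. So $D^2\varphi=0$ on $\{\alpha\ne0\}$, and Lemma 4 gives $\varphi\equiv0$, a contradiction. $\square$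

## 10. Excluding persistent multiplicity and persistent badness

**Step 1. (H1) is impossible.** Let $\varphi,w$ be any orthonormal pair of eigenfunctions for $\lambda(X)$, $X\in\mathcal N$. By Section 5, Step 8, $|\partial_n\varphi|=|\partial_nw|$ on $\Gamma_X\cap B$, and by (8.4) one of the two vanishes at each point; so both vanish there. Since $m\ge2$, every unit eigenfunction belongs to such a pair. This contradicts Lemma 5.

**Step 2. (H2) is impossible.** By Lemma 5 there is $X\in\mathcal N$ with $\partial_n\varphi_X\not\equiv0$ on $\Gamma_X\cap B$. Recenter so that $X=0$. Then $U_1=\{x\in\Sigma:p(x)\ne0\}$ is open and non-empty, and $q=0$ on $U_1$ by (8.4). The aim is to show that $D^2w=0$ on an open piece of $U_1$. Choose $\alpha\in C_c^\infty(U_1)$, $\alpha\not\equiv0$, with $\int\alpha|p|^2=0$ (two bumps of opposite sign, suitably scaled) and with $U_1\setminus\operatorname{supp}\alpha$ having non-empty interior; and $X\in\mathcal D$ with $X=\alpha n$ on $\Sigma$.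

Let $A_t=(\nabla\varphi_t)\circ F_t$ and $B_t=(\nabla w_t)\circ F_t$ on $\Sigma$. Both are analytic in $t$ with values in $L^2(\Sigma)$, and $|A_t||B_t|=0$ by (8.4) at $tX$. On $U_1$, $B_0=q\otimes n=0$. So along a sequence $t_i\to0$, $A_{t_i}\to A_0$ a.e. and $B_{t_i}/t_i\to\dot B_0$ a.e. on $U_1$. As $A_0=p\otimes n\ne0$ on $U_1$, for a.e. $x\in U_1$ we have $A_{t_i}(x)\ne0$, hence $B_{t_i}(x)=0$, for large $i$. So $\dot B_0=0$ a.e. on $U_1$, which by (7.1) means
$$\nabla w'+\alpha\,\partial_n\nabla w=0\qquad\text{on }U_1.\tag{10.1}$$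
By (5.6), $\lambda'=-\int\alpha|p|^2=0$. By (5.2), $w'=-\alpha q=0$ on $\Gamma$, since $\operatorname{supp}\alpha\subset U_1$ and $q=0$ there. So $w'\in V_0$, and (5.4) with $\lambda'=0$ gives $w'=c\varphi$, $c\in\mathbb R$. Now (10.1) reads $c\,p\otimes n+\alpha\,\partial_n\nabla w=0$ on $U_1$. On $U_1\setminus\operatorname{supp}\alpha$ this gives $c\,p=0$ with $p\ne0$, so $c=0$. Then $\partial_n\nabla w=0$ on $\{\alpha\ne0\}$. As $\nabla w=q\otimes n=0$ on $U_1$, its tangential derivatives vanish there too, so $D^2w=0$ on $\{\alpha\ne0\}$. By Lemma 4, $w\equiv0$, contradicting $w\cdot n=g\not\equiv0$ on $\Gamma_0$. Proposition 3 is proved. $\square$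

**Step 3. Proof of Theorem A.** Proposition 3 gives Proposition 2 (Section 4, Step 4), hence the density of every $\mathcal G_N$ (Section 4, Step 2). Each $\mathcal G_N$ is open, and $\mathcal U_K^k$ is an open subset of a Banach space (Fréchet for $k=\infty$). So by Baire's theorem $\bigcap_N\mathcal G_N$, which is the set in Theorem A, is a dense $G_\delta$. For each $X$ in it, $\Omega_X$ has no bad eigenfunction, and Theorem B applied to $\Omega_X$ gives (AC) for every $T>0$.

To obtain the conjecture, let $\Omega$ be of class $C^2$ and $\Gamma_0$ fixed. Take for $K$ a small closed ball around a relative interior point of $\Gamma_1$, with $k=2$. By density there are $X$ arbitrarily small in $C^2$, supported in $K$, such that (AC) holds in $\Omega_X$; and $\Omega_X$ is a bounded $C^2$ domain whose boundary contains the same $\Gamma_0$. $\blacksquare$
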